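# Depth of geodesics and rapidly decreasing functions for groups acting in negative curvature

## 1. The depth of a group element

Let $X$ be a geodesic metric space, let $\Gamma$ be a group acting on $X$ by isometries, and fix a base point $o\in X$. Put
$$|g|=d(o,go),\qquad N(R)=\#\{\gamma\in\Gamma:|\gamma|\le R\},$$
and assume that $N(R)<\infty$ for every $R$. Clearly $|g^{-1}|=|g|$ and $|gh|\le|g|+|h|$. For each $g$ choose a geodesic $\sigma_g:[0,|g|]\to X$ from $o$ to $go$. We extend it by $\sigma_g(t)=go$ for $t\ge|g|$; the extension is $1$-Lipschitz and has the same (compact) image, which we also call $\sigma_g$.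

For $x\in X$ only finitely many $\gamma$ satisfy $d(x,\gamma o)\le r$, since they satisfy $|\gamma|\le r+d(o,x)$. So the distance $d(x,\Gamma o)$ is attained.

**Definition (depth).** The depth of $g\in\Gamma$ is
$$\operatorname{dep}(g)=\max_{x\in\sigma_g}d(x,\Gamma o).$$

It measures how far the geodesic from $o$ to $go$ strays from the orbit. Both endpoints of $\sigma_g$ are orbit points, so $\operatorname{dep}(g)\le|g|/2$ always. If a closed ball has translates covering $X$, the depth is bounded independently of $g$.

**Example (a cusp).** Let $\Gamma=\mathbf Z$ act on the upper half-plane by $z\mapsto z+m$, with $o=i$. Two points at the same height $t$ and Euclidean distance $D$ are at hyperbolic distance $2\operatorname{arcsinh}(D/2t)$, so $|m|_{\rm hyp}:=d(i,i+m)=2\operatorname{arcsinh}(|m|/2)$. The geodesic from $i$ to $i+m$ is an arc of the circle centered at $m/2$ with radius $\eta=\sqrt{1+m^2/4}$. Its top point has height $\eta$, and the distance to any point of height $1$ is at least $\log \eta$. Conversely, from a point of the arc, of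 height between $1$ and $\eta$, descend vertically to height $1$ (cost at most $\log \eta$) and then move horizontally by at most $\frac12$ to an orbit point (cost at most $2\operatorname{arcsinh}\frac14\le\frac12$). Hence
$$\tfrac12\log(1+m^2/4)\ \le\ \operatorname{dep}(m)\ \le\ \tfrac12\log(1+m^2/4)+\tfrac12 .$$
The depth is unbounded, but it is only logarithmic in the word length $|m|$.

Depth controls how many group elements nearly fix a point. If $d(x,\gamma_1o)\le\Delta$ and $d(x,\gamma x)\le r$, then
$$|\gamma_1^{-1}\gamma\gamma_1|=d(\gamma_1o,\gamma\gamma_1o)\le d(\gamma_1o,x)+d(x,\gamma x)+d(\gamma x,\gamma\gamma_1o)\le r+2\Delta .$$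
Conjugation is injective, so
$$\#\{\gamma\in\Gamma:d(x,\gamma x)\le r\}\le N(r+2\Delta).\tag{1}$$
In the example, the top point of the arc is moved by at most $r$ exactly by the translations with $|n|\le2\eta\sinh(r/2)$. Their number is of order $\eta\approx e^{\operatorname{dep}(m)}$, so it grows linearly in $|m|$.

We use depth to bound norms of convolution operators on $\ell^2(\Gamma)$. Such bounds decide whether all rapidly decreasing functions on $\Gamma$ belong to the reduced $C^*$-algebra.

## 2. Rapid decrease and the reduced $C^*$-algebra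

**Definition (length-functions and rapid decrease).** A length-function on a group $\Gamma$ is a map $L:\Gamma\to\mathbf R_{\ge0}$ with $L(e)=0$, $L(g^{-1})=L(g)$ and $L(gh)\le L(g)+L(h)$. For $s\ge0$,
$$H_L^s(\Gamma)=\Big\{\varphi:\Gamma\to\mathbf C\ ;\ \|\varphi\|_{2,s,L}=\Big(\sum_{g}|\varphi(g)|^2(1+L(g))^{2s}\Big)^{1/2}<\infty\Big\},\qquad H_L^\infty(\Gamma)=\bigcap_{s\ge0}H^s_L(\Gamma).$$
If $\Gamma$ has a finite generating set $S$, let $|\cdot|_S$ be the word length, and write $H^s(\Gamma)$, $H^\infty(\Gamma)$ for $L=|\cdot|_S$. Two word lengths bound each other up to constant factors, so these spaces do not depend on $S$.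

Convolution is $(\varphi*\psi)(g)=\sum_h\varphi(h)\psi(h^{-1}g)$. For finitely supported $\varphi$ the operator $\lambda(\varphi)\psi=\varphi*\psi$ is bounded on $\ell^2(\Gamma)$, and $C_r^*(\Gamma)$ is the norm closure of these operators, that is, of $\lambda(\mathbf C\Gamma)$. Each $x\in C^*_r(\Gamma)$ commutes with right translations, so $x\delta_e$ determines every $x\delta_h$. Hence $x\mapsto x\delta_e$ is injective and lets us regard $C_r^*(\Gamma)$ as a subspace of $\ell^2(\Gamma)$. The inclusion $H^\infty(\Gamma)\subset C_r^*(\Gamma)$ means that every $\varphi\in H^\infty(\Gamma)$ equals $x\delta_e$ for some $x\in C_r^*(\Gamma)$.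

The **Setting** is this. $X$ is a complete, simply connected, noncompact Riemannian manifold of dimension at least $2$, with constants $K_1<K_2<0$ such that all sectional curvatures lie in $[K_1,K_2]$. The hyperbolic spaces over $\mathbf R$, $\mathbf C$, the quaternions, and the Cayley plane $\mathbf H^2(\mathbf O)$ are examples. $\Gamma$ is a discontinuous group of isometries: for every compact $B\subset X$ the set $\{\gamma:\gamma B\cap B\ne\emptyset\}$ is finite.

The paper "Rapidly Decreasing Functions In Reduced $C^*$-Algebras Of Groups" is the source of the following problem. If $X/\Gamma$ is compact, then $\Gamma$ is finitely presented and $H^\infty(\Gamma)\subset C_r^*(\Gamma)$. If $\dim X=2$ and $\Gamma$ is finitely generated, the inclusion holds too. Does it hold when $\dim X\ge3$, $\Gamma$ is finitely generated and $X/\Gamma$ is not compact? The answer is yes, for every such $X$ and $\Gamma$; neither finite covolume nor geometric finiteness is needed.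

**Theorem 1.** Let $X$ be as in the Setting, $b=\sqrt{-K_2}$, and let $\Gamma$ be a discontinuous group of isometries of $X$ with finite generating set $S$. Let $a\ge0$ be such that $N(R)\le Ae^{aR}$ for all $R\ge0$ and some $A$; $a=(\dim X-1)\sqrt{-K_1}$ always works. Then there is a constant $C$ such that for every $n\ge0$ and every $\varphi\ne0$ supported in $\{|g|_S\le n\}$,
$$\|\lambda(\varphi)\|\le C\,(1+R)^{3/2}(1+n)^{a/b}\,\|\varphi\|_2,\qquad R=\max_{h\in\operatorname{supp}\varphi}|h|.\tag{2}$$
In particular $\|\lambda(\varphi)\|\le C'(1+n)^{a/b+3/2}\|\varphi\|_2$, and $H^s(\Gamma)\subset C_r^*(\Gamma)$ for every $s>\frac ab+\frac32$. Hence $H^\infty(\Gamma)\subset C_r^*(\Gamma)$. The exponent $a/b$ in (2) cannot be lowered in general.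

## 3. Three test groups and an obstruction from amenability

**Polynomial growth.** Suppose $\#\{L\le W\}\le c(1+W)^D$ for $W\ge 0$. By Cauchy–Schwarz $\|\varphi\|_1\le\|\varphi\|_{2,s,L}\big(\sum_g(1+L(g))^{-2s}\big)^{1/2}$. Splitting into the shells $2^j\le1+L<2^{j+1}$, the last sum is at most $\sum_jc\,2^{(j+1)D}2^{-2js}$, which is finite for $2s>D$. So $H^\infty_L(\Gamma)\subset\ell^1(\Gamma)\subset C_r^*(\Gamma)$. This settles $\mathbf Z^k$ with its word length.

**Free groups.** In the free group $F_2$ the word sphere $S_n$ has $4\cdot3^{n-1}$ elements for $n\ge1$. The function equal to $|S_n|^{-1}$ on $S_n$ has $\|\varphi\|_{2,s}^2=\sum_n|S_n|^{-1}(1+n)^{2s}<\infty$, while $\|\varphi\|_1=\sum_n1=\infty$. So $H^\infty(F_2)\not\subset\ell^1(F_2)$, and beyond polynomial growth one must estimate operator norms.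

For nonnegative functions on amenable groups, $\ell^1$ is unavoidable. Recall that a countable group $G$ is amenable if it has a Følner sequence: finite nonempty sets $F_i$ with $|gF_i\cap F_i|/|F_i|\to1$ for each $g\in G$. Boxes $\{0,\dots,i\}^k$ show that $\mathbf Z^k$ is amenable.

**Lemma D.** If $G$ is a countable amenable group, $x\in C_r^*(G)$ and $\varphi=x\delta_e\ge0$, then $\varphi\in\ell^1(G)$.

*Proof.* Since $x$ commutes with right translations, $(x\delta_h)(g)=\varphi(gh^{-1})=(\varphi*\delta_h)(g)$, so $x\xi=\varphi*\xi$ for finitely supported $\xi$. Take $\xi_i=|F_i|^{-1/2}1_{F_i}$. All terms being nonnegative, we may reorder sums: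
$$\|x\|\ge\langle x\xi_i,\xi_i\rangle=\sum_g\varphi(g)\langle\lambda(g)\xi_i,\xi_i\rangle=\sum_g\varphi(g)\frac{|gF_i\cap F_i|}{|F_i|}.$$
The coefficients are nonnegative and tend to $1$ for each $g$. By Fatou's lemma $\sum_g\varphi(g)\le\|x\|$. $\blacksquare$

**The cusp with the wrong length.** Take $\Gamma=\mathbf Z$ as in the example of Section 1, with $L(m)=d(i,i+m)=2\operatorname{arcsinh}(|m|/2)$. Since $\operatorname{arcsinh}y=\log(y+\sqrt{1+y^2})\le\log(1+2y)$ for $y\ge0$, we have $L(m)\le2\log(1+|m|)$. So $\varphi(m)=(1+|m|)^{-1}$ lies in $H_L^\infty(\mathbf Z)$: its square is $(1+|m|)^{-2}$, and the weights are powers of a logarithm. But $\varphi\notin\ell^1$, so by Lemma D it does not come from $C_r^*(\mathbf Z)$. Displacement alone is too weak a length, and the proof of Theorem 1 has to use word length somewhere.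

## 4. From norm bounds on balls to inclusion

The next lemma reduces everything to a polynomial norm bound on functions supported in balls.

**Lemma B.** Let $L$ be a length-function on $\Gamma$ whose balls $\{L\le W\}$ are finite. Suppose $\|\lambda(\varphi)\|\le C(1+W)^D\|\varphi\|_2$ for all $W\ge1$ and all $\varphi$ supported in $\{L\le W\}$, where $D\ge0$. Then $H_L^s(\Gamma)\subset C_r^*(\Gamma)$ for all $s>D$.

*Proof.* Let $\varphi\in H_L^s(\Gamma)$. For $j\ge0$ let $\varphi_j$ be its restriction to $\{2^j\le1+L<2^{j+1}\}$. These shells partition $\Gamma$; each is finite and contained in $\{L\le2^{j+1}\}$. On the $j$-th shell $(1+L)^s\ge2^{js}$, so $\|\varphi_j\|_2\le2^{-js}\|\varphi\|_{2,s,L}$. Also $1+2^{j+1}\le3\cdot2^j$. Therefore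
$$\|\lambda(\varphi_j)\|\le C(1+2^{j+1})^D\|\varphi_j\|_2\le C3^D2^{j(D-s)}\|\varphi\|_{2,s,L}.$$
As $s>D$, the series $x=\sum_j\lambda(\varphi_j)$ converges in norm to an element of $C_r^*(\Gamma)$, and $x\delta_e=\sum_j\varphi_j=\varphi$. $\blacksquare$

## 5. Haagerup's argument in a tree, and the obstacle in a cusp

In a free group $F$ with free basis and word length $|\cdot|$, the norm bound can be done by hand. Let $\varphi,\psi\ge0$, with $\varphi$ supported in the ball of radius $n$. Whenever $g=hk$, some terminal part of $h$ cancels with an initial part of $k$: there are unique reduced products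
$$h=\alpha\beta,\qquad k=\beta^{-1}\gamma,\qquad g=\alpha\gamma .$$
In the Cayley tree, $\alpha$ is the center of the tripod with ends $e,h,g$. Sort the sum $\varphi*\psi(g)$ according to $p=|\alpha|$ and $q=|\beta|$, so that $|h|=p+q$; call the parts $f_{p,q}(g)$. Given $g$ and $p$, the words $\alpha$ and $\gamma$ are determined, and Cauchy–Schwarz over $\beta$ gives
$$f_{p,q}(g)^2\le\Big(\sum_{\beta}\varphi(\alpha\beta)^2\Big)\Big(\sum_{\beta}\psi(\beta^{-1}\gamma)^2\Big),$$
where $|\beta|=q$ and the products are reduced. Now sum over $g$, that is, over pairs $(\alpha,\gamma)$. Each $h$ with $|h|=p+q$ is $\alpha\beta$ in one way and each $k$ is $\beta^{-1}\gamma$ in at most one way, so $\|f_{p,q}\|_2\le\|\varphi_{p+q}\|_2\|\psi\|_2$ with $\varphi_r=\varphi1_{\{|h|=r\}}$. There are $r+1$ pairs with $p+q=r$, and Cauchy–Schwarz yields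
$$\|\varphi*\psi\|_2\le\sum_{r=0}^n(r+1)\|\varphi_r\|_2\|\psi\|_2\le(n+1)^{3/2}\|\varphi\|_2\|\psi\|_2 .$$

For $\Gamma$ acting on a negatively curved $X$, one might try centers of triangles in the Cayley graph. That graph need not be hyperbolic: $\mathbf Z^2$ acts on $\mathbf H^3(\mathbf R)$ by horizontal translations, and in its usual Cayley graph the geodesics from $(0,0)$ to $(n,n)$ through $(n,0)$ and through $(0,n)$ form a bigon in which the corner $(n,0)$ is at distance $n$ from the other side. So we take centers in $X$, where triangles are thin.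

The tree argument used that the center remembers $g$: no nontrivial group element fixes it. In $X$ we know the center only up to a bounded error, and the sum over $g$ acquires a multiplicity, the number of $\gamma$ moving the center a bounded amount. By (1) this is at most $N(\text{const}+2\operatorname{dep}(h))$. If $X/\Gamma$ is compact, the depth is bounded and the argument goes through. Otherwise, for a word $h$ of length $n$ the bound available so far is $\operatorname{dep}(h)\le|h|/2\le Mn/2$, with $M$ the largest displacement of a generator. This gives a multiplicity bound $\text{const}\cdot e^{aMn}$, exponential in $n$, and Lemma B cannot be applied. This is where the first approach stops.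

The cusp example shows what to hope for: depth *logarithmic* in the word length. It holds in general because a word of length $n$ gives a path from $o$ to $ho$, of length at most $Mn$, that stays within $M/2$ of the orbit; and in negative curvature a path that avoids the ball of radius $r$ around a point of the geodesic has length exponential in $r$. So $r=O(\log n)$, and since orbits grow at most exponentially, the multiplicity is polynomial in $n$. The next two sections carry this out.

## 6. The convolution estimate with depth as a parameter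

**Definition (hyperbolicity).** A geodesic space is $\delta$-hyperbolic if each side of every geodesic triangle (vertices may coincide) lies in the closed $\delta$-neighborhood of the union of the other two sides.

A tree is $0$-hyperbolic. The Euclidean plane is not $\delta$-hyperbolic for any $\delta$: in a right isosceles triangle with legs $2r$, the midpoint of the hypotenuse is at distance $r$ from both legs.

In this section $X$ is geodesic and $\delta$-hyperbolic, and $N(R)\le Ae^{aR}$ for all $R\ge 0$, where $a\ge 0$. For finitely supported $\varphi\ne0$ put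
$$R(\varphi)=\max_{h\in\operatorname{supp}\varphi}|h|,\qquad\Delta(\varphi)=\max_{h\in\operatorname{supp}\varphi}\operatorname{dep}(h).$$

**Proposition A.** There is $C_0=C_0(\delta,a,A)$ such that for all finitely supported $\varphi\ne0$,
$$\|\lambda(\varphi)\|\le C_0(1+R(\varphi))^{3/2}e^{a\Delta(\varphi)}\|\varphi\|_2 .$$

*Proof.* Since $|\varphi*\psi|\le|\varphi|*|\psi|$, we may take $\varphi,\psi\ge0$ with $\psi\in\ell^2(\Gamma)$. Put $E=2\delta+2$.

**Step 1: find a center for each product.** We want to attach to each factorization $g=hk$ a pair of integers $(p,q)$ playing the role of $|\alpha|,|\beta|$.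

The paths $\sigma_g$, $\sigma_h$ and $h\sigma_k$ are the sides of a geodesic triangle with vertices $o$, $ho$, $go$. Consider the set of $t\in[0,|g|]$ with $d(\sigma_g(t),\sigma_h)\le\delta$ and the set of $t$ with $d(\sigma_g(t),h\sigma_k)\le\delta$. Both are closed. They cover $[0,|g|]$ by hyperbolicity; the first contains $0$ and the second contains $|g|$. As $[0,|g|]$ is connected, they meet. So there are $t$, $z=\sigma_g(t)$, $u=\sigma_h(u')$ and $v=h\sigma_k(v')$ with
$$u'=d(o,u),\quad v'=d(ho,v),\quad d(z,u)\le\delta,\quad d(z,v)\le\delta .$$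
Put $p=\lfloor t\rfloor$ and $q=\lfloor d(z,ho)\rfloor$. We check three facts.

* As $t=d(o,z)$, we have $|u'-t|\le\delta$, so $|u'-p|\le\delta+1$. Hence $d(\sigma_g(p),\sigma_h(p))\le d(\sigma_g(p),z)+d(z,u)+d(u,\sigma_h(p))\le1+\delta+(\delta+1)=E$.
* We have $|v'-d(z,ho)|\le\delta$, so $|v'-q|\le\delta+1$. Hence $d(\sigma_g(p),h\sigma_k(q))\le d(\sigma_g(p),z)+d(z,v)+d(v,h\sigma_k(q))\le1+\delta+(\delta+1)=E$.
* As $u$ lies on $\sigma_h$, $|h|=d(o,u)+d(u,ho)$ differs from $t+d(z,ho)$ by at most $2\delta$, and the latter differs from $p+q$ by less than $2$. Hence $\big||h|-(p+q)\big|\le E$.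

Let $T_{p,q}(g)$ be the set of all $h\in\Gamma$ with
$$d(\sigma_g(p),\sigma_h(p))\le E,\qquad d(\sigma_g(p),h\sigma_{h^{-1}g}(q))\le E,\qquad\big||h|-(p+q)\big|\le E .$$
For each $g$, every $h$ lies in some $T_{p,q}(g)$ with integers $p,q\ge0$. Hence
$$\varphi*\psi\le\sum_{p,q\ge0}f_{p,q},\qquad f_{p,q}(g)=\sum_{h\in T_{p,q}(g)}\varphi(h)\psi(h^{-1}g).\tag{3}$$

**Step 2: bound $f_{p,q}$ for fixed $(p,q)$.** Here we apply Cauchy–Schwarz as in the tree and count the multiplicity. Let $\varphi_r(h)=\varphi(h)$ if $\big||h|-r\big|\le E$, and $\varphi_r(h)=0$ otherwise.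

If $h\in T_{p,q}(g)$ and $k=h^{-1}g$, then $\varphi(h)=\varphi_{p+q}(h)$. Moreover $h=gk^{-1}$, so the second condition reads $d(\sigma_g(p),gk^{-1}\sigma_k(q))\le E$. It mentions $g$ and $k$ only, just as the first condition mentions $g$ and $h$ only. By Cauchy–Schwarz, enlarging the ranges of summation,
$$f_{p,q}(g)^2\le\Big(\sum_{h:\,d(\sigma_g(p),\sigma_h(p))\le E}\varphi_{p+q}(h)^2\Big)\Big(\sum_{k:\,d(\sigma_g(p),gk^{-1}\sigma_k(q))\le E}\psi(k)^2\Big).$$
Now sum over $g$ and fix a pair $(h,k)$; it no longer has to satisfy $hk=g$. Write $x=\sigma_h(p)$ and $y=k^{-1}\sigma_k(q)$. The elements $g$ for which the term $\varphi_{p+q}(h)^2\psi(k)^2$ occurs satisfy $d(\sigma_g(p),x)\le E$ and $d(\sigma_g(p),gy)\le E$, hence $d(x,gy)\le2E$. So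
$$\|f_{p,q}\|_2^2\le\sum_{h,k}\varphi_{p+q}(h)^2\psi(k)^2\,m(h,k),\qquad m(h,k)=\#\{g:d(x,gy)\le2E\}.$$
If the set counted by $m(h,k)$ is not empty, fix $g_0$ in it. Every $g$ in it satisfies
$$d(x,gg_0^{-1}x)\le d(x,gy)+d(gy,gg_0^{-1}x)=d(x,gy)+d(g_0y,x)\le4E .$$
The map $g\mapsto gg_0^{-1}$ is injective, so $m(h,k)\le\#\{\gamma:d(x,\gamma x)\le4E\}$. For $h\in\operatorname{supp}\varphi$ the point $x$ lies on $\sigma_h$, so some orbit point is within $\Delta(\varphi)$ of $x$. By (1),
$$m(h,k)\le N(4E+2\Delta(\varphi))\le Ae^{4aE}e^{2a\Delta(\varphi)} .$$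
Taking square roots,
$$\|f_{p,q}\|_2\le\sqrt A\,e^{2aE}e^{a\Delta(\varphi)}\|\varphi_{p+q}\|_2\|\psi\|_2.\tag{4}$$

**Step 3: sum over $(p,q)$.** Only the number of pairs and the overlap of the $\varphi_r$ matter now. Each integer $r\ge0$ is $p+q$ for $r+1$ pairs, and $\varphi_r=0$ for $r>R(\varphi)+E$. Each $h$ satisfies $\big||h|-r\big|\le E$ for at most $2E+1$ integers $r$, so $\sum_r\|\varphi_r\|_2^2\le(2E+1)\|\varphi\|_2^2$. With $\nu=\lfloor R(\varphi)+E\rfloor$,
$$\sum_{p,q}\|\varphi_{p+q}\|_2=\sum_{r=0}^{\nu}(r+1)\|\varphi_r\|_2\le\Big(\sum_{r=0}^{\nu}(r+1)^2\Big)^{1/2}(2E+1)^{1/2}\|\varphi\|_2\le(\nu+1)^{3/2}(2E+1)^{1/2}\|\varphi\|_2 ,$$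
and $\nu+1\le R(\varphi)+E+1\le(E+1)(R(\varphi)+1)$. By (3), the triangle inequality in $\ell^2$ and (4),
$$\|\varphi*\psi\|_2\le C_0(1+R(\varphi))^{3/2}e^{a\Delta(\varphi)}\|\varphi\|_2\|\psi\|_2,\qquad C_0=\sqrt A\,e^{2aE}(E+1)^{3/2}(2E+1)^{1/2}.\qquad\blacksquare$$

## 7. The cost of a detour in negative curvature

We now work in the Setting, with $d=\dim X$ and $b=\sqrt{-K_2}$, and prove Theorem 1 apart from the last sentence.

**Step 1: the hypotheses of Proposition A hold.** We need thin triangles and exponential orbit growth.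

Since $X$ is complete and simply connected with $K\le-b^2$, it is CAT$(-b^2)$, hence $\delta$-hyperbolic for some $\delta=\delta(b)$; see Bridson–Haefliger, *Metric Spaces of Non-positive Curvature*, Theorems II.1A.6 and II.4.1 and Proposition III.H.1.2. Geodesics in $X$ are unique.

For the growth, fix $\rho>0$. Closed balls in $X$ are compact, so $m=\#\{\gamma:|\gamma|<2\rho\}$ is finite by proper discontinuity, and likewise every $N(R)$ is finite. If a point lies in the open balls $B(\gamma_io,\rho)$ for distinct $\gamma_1,\dots,\gamma_k$, then $|\gamma_1^{-1}\gamma_i|=d(\gamma_1o,\gamma_io)<2\rho$ for all $i$, so $k\le m$. Thus the balls $B(\gamma o,\rho)$ with $|\gamma|\le R$ cover no point more than $m$ times, and they lie in $B(o,R+\rho)$. All have the same volume, so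
$$N(R)\operatorname{vol}B(o,\rho)\le m\operatorname{vol}B(o,R+\rho).$$
As $K\ge K_1$, Bishop's volume comparison gives
$$\operatorname{vol}B(o,R)\le\operatorname{vol}(S^{d-1})\int_0^R\Big(\frac{\sinh(\sqrt{-K_1}\,t)}{\sqrt{-K_1}}\Big)^{d-1}dt\le\mathrm{const}\cdot e^{(d-1)\sqrt{-K_1}R}.$$
Hence $N(R)\le Ae^{aR}$ with $a=(d-1)\sqrt{-K_1}$. From here on, $a$ is any admissible exponent.

**Step 2: detours are exponentially long.** In the Euclidean plane one can go around a disk of radius $r$ with a path of length $\pi r$. In curvature at most $-b^2$ the price is at least $\pi\sinh(br)/b$.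

**Lemma C.** Let $c$ be a piecewise geodesic path of length $\ell$ in $X$ from $p$ to $q$, and let $x\in[p,q]$. Then
$$d(x,c)\le\frac1b\log\Big(1+\frac{2b\ell}\pi\Big).$$

*Proof.* Let $r=d(x,c)$; we may assume $r>0$, so $x\ne p,q$ and $c$ avoids $x$. By the Cartan–Hadamard theorem $\exp_x$ is a diffeomorphism. Write $c(t)=\exp_x(\rho(t)\vartheta(t))$ with $\rho(t)=d(x,c(t))\ge r$ and $\vartheta(t)$ in the unit sphere of $T_xX$; both are piecewise smooth.

By the Gauss lemma, $c'$ splits orthogonally into a radial part of size $|\rho'|$ and the part $d(\exp_x)_{\rho\vartheta}(\rho\vartheta')$. The latter equals $J(\rho)$, where $J$ is the Jacobi field along $s\mapsto\exp_x(s\vartheta)$ with $J(0)=0$ and $J'(0)=\vartheta'$; it is orthogonal to the geodesic because $\vartheta'\perp\vartheta$. Since $K\le-b^2$, Rauch's theorem gives $|J(\rho)|\ge|J'(0)|\sinh(b\rho)/b$. Hence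
$$|c'|\ge\frac{\sinh(b\rho)}b|\vartheta'|\ge\frac{\sinh(br)}b|\vartheta'| .$$
As $x$ lies strictly between $p$ and $q$ on a geodesic, the directions of $p$ and $q$ at $x$ are antipodal, so $\vartheta$ runs between antipodal points of the unit sphere and has length at least $\pi$. Integrating, $\ell\ge\pi\sinh(br)/b$. Finally $e^y\le1+2\sinh y$ for $y\ge0$, because this says $e^{-y}\le1$. So $e^{br}\le1+2b\ell/\pi$. $\blacksquare$

**Step 3: depth is logarithmic in word length.** Let $M=\max_{s\in S\cup S^{-1}}|s|$ (and $M=0$ if $S$ is empty), and let $h=s_1\cdots s_k$ with $s_i\in S\cup S^{-1}$ and $k\le n$. Put $p_i=s_1\cdots s_io$, and let $c$ be the concatenation of the geodesics $[p_{i-1},p_i]$, a path from $o$ to $ho$. We have $d(p_{i-1},p_i)=d(o,s_io)=|s_i|\le M$, so $c$ has length at most $Mn$, and every point of $c$ is within $M/2$ of an endpoint of its piece, hence of $\Gamma o$. By uniqueness of geodesics $\sigma_h=[o,ho]$. Apply Lemma C to $x\in\sigma_h$, with $2/\pi<1$: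
$$\operatorname{dep}(h)\le\tfrac1b\log(1+bMn)+\tfrac M2 .$$

**Step 4: conclude.** Let $\varphi\ne0$ be supported in $\{|g|_S\le n\}$. By Step 3,
$$e^{a\Delta(\varphi)}\le e^{aM/2}(1+bMn)^{a/b}\le e^{aM/2}\max(1,bM)^{a/b}(1+n)^{a/b},$$
and Proposition A gives (2). Since $R(\varphi)\le Mn$, it follows that $\|\lambda(\varphi)\|\le C'(1+n)^{a/b+3/2}\|\varphi\|_2$. Word balls are finite, and $\{|g|_S\le W\}=\{|g|_S\le\lfloor W\rfloor\}$. So Lemma B applies with $D=a/b+3/2$: $H^s(\Gamma)\subset C_r^*(\Gamma)$ for every $s>\frac ab+\frac32$, and a fortiori $H^\infty(\Gamma)\subset C_r^*(\Gamma)$. $\blacksquare$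

## 8. Horizontal translations: the exponent $a/b$ is sharp

It remains to exhibit a case where $a/b$ cannot be lowered in (2). Let $\Gamma=\mathbf Z^k$, $k\ge1$, act on the upper half-space $\mathbf H^{k+1}(\mathbf R)$ by $(x,t)\mapsto(x+v,t)$. Take $K_2=-1$ and any $K_1<-1$, so $b=1$. With $o=(0,1)$ we have $|v|=2\operatorname{arcsinh}(\|v\|/2)$. Hence $|v|\le R$ means $\|v\|\le2\sinh(R/2)\le e^{R/2}$, and
$$N(R)\le(2e^{R/2}+1)^k\le3^ke^{kR/2}.$$
So $a=k/2$ is admissible.

Let $\varphi=1_{B_n}$, where $B_n$ is the word ball for the standard generators. Clearly $\|\lambda(\varphi)\|\le\|\varphi\|_1=|B_n|$, and equality holds because $\mathbf Z^k$ is amenable: the proof of Lemma D shows $\sum_g\varphi(g)\le\|\lambda(\varphi)\|$. So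
$$\|\lambda(\varphi)\|/\|\varphi\|_2=|B_n|^{1/2}.$$
The ball $B_n$ contains all $v$ with $\max|v_i|\le n/k$ and is contained in $\{\max|v_i|\le n\}$, so $|B_n|$ is of order $n^k$. Thus the ratio is of order $n^{k/2}=n^{a/b}$. On the other hand $\|v\|\le n$ on $B_n$, so $R\le2\operatorname{arcsinh}(n/2)\le2\log(1+n)$, and for $n\ge2$ the factor $(1+R)^{3/2}$ is at most a constant times $(\log n)^{3/2}$. So (2) is sharp here up to a power of $\log n$, and no exponent smaller than $a/b$ would do. This completes the proof of Theorem 1. $\blacksquare$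

## 9. Exponential weights in hyperbolic spaces

The Riemannian structure entered only through thin triangles, orbit growth and Lemma C. In a general hyperbolic space, a chain of $k$ geodesics fellow-travels with the geodesic between its ends up to $O(\log k)$. This allows a version without finite generation, for which we need a length that charges for large jumps.

**Theorem 2.** Let $X$ be any geodesic $\delta$-hyperbolic space and let $\Gamma$ be any group (not necessarily finitely generated) acting on $X$ by isometries with $N(R)\le Ae^{aR}$ for all $R\ge0$, where $a\ge0$. For $\kappa>0$ put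
$$L_\kappa(g)=\inf\Big\{\sum_{i=1}^ke^{\kappa|s_i|}\;:\;k\ge0,\ s_i\in\Gamma,\ g=s_1\cdots s_k\Big\}.$$

* (a) $L_\kappa$ is a length-function and $H^\infty_{L_\kappa}(\Gamma)\subset C_r^*(\Gamma)$ for every $\kappa>0$. If $\Gamma$ is finitely generated, then $L_\kappa\le M_\kappa|\cdot|_S$ for a constant $M_\kappa$, so $H^\infty(\Gamma)\subset H^\infty_{L_\kappa}(\Gamma)\subset C_r^*(\Gamma)$.
* (b) Subexponential weights do not suffice. Let $\Gamma=\langle u\rangle$, where $u$ is any parabolic isometry of $\mathbf H^d(\mathbf R)$, $d\ge2$ (so $\Gamma\cong\mathbf Z$). If $L$ is a length-function with $L(g)\le\theta(|g|)$, where $\theta\ge1$ is nondecreasing and $\log\theta(t)=o(t)$ as $t\to\infty$, then $H_L^\infty(\Gamma)\not\subset C_r^*(\Gamma)$.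
* (c) The exponential growth hypothesis cannot be dropped: there is a finitely generated group acting properly on a locally finite hyperbolic graph for which $H^\infty(\Gamma)\not\subset C_r^*(\Gamma)$.

**Example ($L_{1/2}$ in the cusp).** For $\mathbf Z$ acting on the half-plane as in Section 1, the displacement of $m$ is $2\operatorname{arcsinh}(|m|/2)$, so the weight of $m$ with $\kappa=\frac12$ is $w(m)=\frac{|m|}2+\sqrt{1+\frac{m^2}4}$, and $|m|\le w(m)\le1+|m|$. A factorization is a sum $m=m_1+\dots+m_k$, and $\sum w(m_i)\ge\sum|m_i|\ge|m|$. Hence $|m|\le L_{1/2}(m)\le1+|m|$: the exponential weight recovers the word length up to $1$.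

**Proof of (a).** **Step 1: $L_\kappa$ is a length-function dominated by word length.** It is finite, since $k=1$ gives $L_\kappa(g)\le e^{\kappa|g|}$. The empty product gives $L_\kappa(e)=0$. Inverting a factorization and using $|s^{-1}|=|s|$ gives symmetry; concatenating factorizations gives subadditivity. If $S$ is a finite generating set, spelling $g$ as a shortest word gives $L_\kappa(g)\le M_\kappa|g|_S$ with $M_\kappa=\max_{s\in S\cup S^{-1}}e^{\kappa|s|}\ge1$ (or $M_\kappa=1$ if $S$ is empty). So $1+L_\kappa\le M_\kappa(1+|\cdot|_S)$ and $H^\infty(\Gamma)\subset H^\infty_{L_\kappa}(\Gamma)$.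

**Step 2: what a bound on $L_\kappa$ says about a factorization.** Let $W\ge1$, $L_\kappa(h)\le W$, $h\ne e$ and $\varepsilon>0$. Choose $h=s_1\cdots s_k$ with $\sum e^{\kappa|s_i|}\le W+\varepsilon$; then $k\ge1$. Since $e^y\ge ey$,
$$|h|\le\sum|s_i|\le\frac1{e\kappa}\sum e^{\kappa|s_i|}\le\frac{W+\varepsilon}{e\kappa},\qquad\text{so, letting }\varepsilon\to0,\qquad|h|\le\frac W{e\kappa}.$$
As $N$ is finite, the balls of $L_\kappa$ are finite. Each summand is at least $1$, so $k\le W+\varepsilon$; and each summand is at most $W+\varepsilon$, so $|s_i|\le\kappa^{-1}\log(W+\varepsilon)$.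

**Step 3: chains follow geodesics logarithmically.** This replaces Lemma C.

**Lemma E.** Let $e_1,\dots,e_k$, $k\ge1$, be geodesics, $e_i$ going from $p_{i-1}$ to $p_i$, and let $\sigma$ be a geodesic from $p_0$ to $p_k$, with $\sigma=e_1$ if $k=1$. Then every point of $\sigma$ is within $\delta\lceil\log_2k\rceil$ of some point of $\bigcup e_i$.

*Proof.* Induct on $k$; the case $k=1$ is trivial. For $k\ge2$, split the chain into two nonempty consecutive subchains with at most $\lceil k/2\rceil<k$ edges each, and join the ends of each subchain by a geodesic, using the edge itself if the subchain has only one. The two geodesics and $\sigma$ form a triangle, so a point of $\sigma$ is within $\delta$ of one of the two geodesics. By induction it is within $\delta+\delta\lceil\log_2\lceil k/2\rceil\rceil$ of $\bigcup e_i$. If $2^{j-1}<k\le2^j$ with $j\ge1$, then $2^{j-2}<\lceil k/2\rceil\le2^{j-1}$, so $\lceil\log_2\lceil k/2\rceil\rceil=j-1=\lceil\log_2k\rceil-1$, and the bound is $\delta\lceil\log_2k\rceil$. $\blacksquare$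

**Step 4: bound the depth and conclude.** In the situation of Step 2 put $p_i=s_1\cdots s_io$ and $e_i=s_1\cdots s_{i-1}\sigma_{s_i}$, a geodesic from $p_{i-1}$ to $p_i$ of length $|s_i|$. If $k=1$, then $e_1=\sigma_h$. Points of $e_i$ are within $|s_i|/2$ of $\Gamma o$, so by Lemma E every $x\in\sigma_h$ satisfies
$$d(x,\Gamma o)\le\delta\big(\log_2(W+\varepsilon)+1\big)+\frac1{2\kappa}\log(W+\varepsilon).$$
Letting $\varepsilon\to0$,
$$\operatorname{dep}(h)\le\tau\log W+\delta,\qquad\tau=\frac\delta{\log2}+\frac1{2\kappa},$$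
which also holds for $h=e$, as $\operatorname{dep}(e)=0$. If $\varphi\neq 0$ is supported in $\{L_\kappa\le W\}$, then $R(\varphi)\le W/(e\kappa)$ and $e^{a\Delta(\varphi)}\le e^{a\delta}W^{a\tau}$, so Proposition A gives $\|\lambda(\varphi)\|\le C(1+W)^{a\tau+3/2}\|\varphi\|_2$. Lemma B with $D=a\tau+\frac32$ yields $H^s_{L_\kappa}(\Gamma)\subset C_r^*(\Gamma)$ for $s>D$, hence $H^\infty_{L_\kappa}(\Gamma)\subset C_r^*(\Gamma)$. $\blacksquare$

## 10. Parabolic isometries: subexponential weights fail

**Proof of Theorem 2(b).** **Step 1: normal form of $u$.** We want to see $u$ as a Euclidean isometry. A parabolic isometry has no fixed point in $\mathbf H^d(\mathbf R)$ and exactly one at infinity. Place the latter at $\infty$ in the upper half-space model. Then $u(x,t)=(\alpha Qx+w,\alpha t)$ with $\alpha>0$, $Q\in O(d-1)$ and $w\in\mathbf R^{d-1}$. If $\alpha\ne1$, then $\alpha Q-1$ is invertible, since the eigenvalues of $\alpha Q$ have modulus $\alpha$. So $x\mapsto\alpha Qx+w$ has a fixed point in $\mathbf R^{d-1}$, a second fixed point of $u$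 at infinity: a contradiction. So $\alpha=1$ and $u(x,t)=(\bar ux,t)$, where $\bar ux=Qx+w$ is a Euclidean isometry. It has no fixed point, since otherwise $u$ would fix a point of $\mathbf H^d(\mathbf R)$.

**Step 2: $\Gamma\cong\mathbf Z$, and its growth.** Let $V=\ker(Q-1)$. As $Qx=x$ if and only if $Q^{T}x=x$, the image of $Q-1$ is $V^\perp$. Let $w_0$ be the $V$-component of $w$. If $w_0=0$, then $w\in\operatorname{im}(Q-1)$ and $\bar u$ has a fixed point, which is excluded; so $w_0\ne0$. The map $\bar u$ preserves the orthogonal splitting $V\oplus V^\perp$ and acts on $V$-components as translation by $w_0$. Hence, for every $x_0$ and $m\in\mathbf Z$,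
$$\|\bar u^mx_0-x_0\|\ge|m|\,\|w_0\| .$$
So $u$ has infinite order and $\Gamma\cong\mathbf Z$. Moreover, with base point $(x_0,h_0)$, the inequality $|u^m|\le R$ forces $|m|\,\|w_0\|\le2h_0\sinh(R/2)$. Thus $N(R)\le\mathrm{const}\cdot e^{R/2}$, and the growth hypothesis of Theorem 2 does hold for $\Gamma$.

**Step 3: displacement is at most logarithmic.** Write $o=(x_0,h_0)$ and $c_1=\|\bar ux_0-x_0\|$. As $\bar u$ is an isometry, $\|\bar u^mx_0-x_0\|\le c_1|m|$. Points at height $h_0$ and Euclidean distance $D$ are at hyperbolic distance $2\operatorname{arcsinh}(D/2h_0)\le2\log(1+D/h_0)$, so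
$$|u^m|\le2\log\Big(1+\frac{c_1|m|}{h_0}\Big)\le2\log(1+|m|)+c,\qquad c=2\log\Big(1+\frac{c_1}{h_0}\Big).$$

**Step 4: a bad function.** Since $\theta$ is nondecreasing and $\log\theta(t)=o(t)$,
$$1+L(u^m)\le1+\theta\big(2\log(1+|m|)+c\big)\le(1+|m|)^{o(1)}\qquad(|m|\to\infty).$$
Put $\varphi(u^m)=(1+|m|)^{-1}$. For each $s$ the terms $\varphi(u^m)^2(1+L(u^m))^{2s}$ are at most $(1+|m|)^{-3/2}$ for large $|m|$, so $\varphi\in H_L^\infty(\Gamma)$. But $\varphi\ge0$ is not in $\ell^1$ and $\mathbf Z$ is amenable, so by Lemma D $\varphi$ does not come from $C_r^*(\Gamma)$. $\blacksquare$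

## 11. Horoballs over amenable groups: exponential orbit growth is needed

**Proof of Theorem 2(c).** **Step 1: an amenable group of exponential growth.** Let $G=\mathbf Z^2\rtimes_B\mathbf Z$ with $B=\begin{pmatrix}2&1\\1&1\end{pmatrix}$; let $t$ generate the factor $\mathbf Z$, so $tvt^{-1}=Bv$ for $v\in\mathbf Z^2$. $G$ is finitely generated and solvable, hence amenable.

To see exponential growth, let $\mu=(3+\sqrt5)/2>2$ be the larger eigenvalue of $B$. As $B$ is symmetric with eigenvector $(1,\mu-2)$ for $\mu$, the functional $f(x_1,x_2)=x_1+(\mu-2)x_2$ satisfies $f(Bv)=\mu f(v)$ and $f(e_1)=1$, where $e_1=(1,0)$. For $\epsilon_i\in\{0,1\}$ the elements $\sum_{i=0}^{n-1}\epsilon_iB^ie_1$ have $f$-values $\sum\epsilon_i\mu^i$. These are pairwise different, because $\mu^j>(\mu^j-1)/(\mu-1)=\sum_{i<j}\mu^i$, so the largest index at which two sequences differ decides. Each of these $2^n$ elements equals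
$$e_1^{\epsilon_0}\,t\,e_1^{\epsilon_1}\,t\cdots t\,e_1^{\epsilon_{n-1}}\,t^{-(n-1)}$$
(written multiplicatively in $G$), a word of length at most $3n$ in generators including $e_1$ and $t$. So the ball of radius $3n$ has at least $2^n$ elements.

**Step 2: a proper action on a hyperbolic graph.** The combinatorial horoball over a Cayley graph of $G$ has vertex set $G\times\{0,1,2,\dots\}$. There are vertical edges between $(g,k)$ and $(g,k+1)$, and horizontal edges between $(g,k)$ and $(g',k)$ whenever $0<d_G(g,g')\le2^k$, with $d_G$ the word metric. It is a Gromov hyperbolic graph by Groves–Manning, *Dehn filling in relatively hyperbolic groups*, Israel J. Math. 168 (2008), Theorem 3.8. It is locally finite, since word balls are finite. $G$ acts by $g(g',k)=(gg',k)$, isometrically and freely on vertices. Balls contain finitely many vertices, so the action is proper.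

The growth hypothesis of Theorem 2 fails here, as it must. With $o=(e,0)$ and $|g|_S=n\ge1$, go up $k=\lceil\log_2n\rceil$ levels, across one edge, and down: $|g|\le2k+1\le2\log_2n+3$. So for $R\ge3$, $N(R)$ is at least the size of a word ball of radius $\lfloor2^{(R-3)/2}\rfloor$, which is doubly exponential in $R$ by Step 1.

**Step 3: a bad function.** Let $S_n$ be the word sphere of radius $n$ in $G$. Since $|S_{m+n}|\le|S_m||S_n|$, Fekete's lemma gives $\lim|S_n|^{1/n}=\inf_{n\ge1}|S_n|^{1/n}=:\omega$. As $G$ is infinite, $|S_n|\ge1$ and $\omega\ge1$. If $\omega=1$, then for every $\eta>0$ we would have $|S_n|\le c_\eta(1+\eta)^n$, so balls would grow subexponentially, contrary to Step 1. Hence $\omega>1$ and $|S_n|\ge\omega^n$ for all $n$.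

Put $\varphi=|S_n|^{-1}$ on $S_n$. Then
$$\|\varphi\|_{2,s}^2=\sum_n|S_n|\cdot|S_n|^{-2}(1+n)^{2s}=\sum_n|S_n|^{-1}(1+n)^{2s}<\infty\quad\text{for all }s,$$
so $\varphi\in H^\infty(G)$. But $\varphi\ge0$ and $\sum_g\varphi(g)=\sum_n1=\infty$. By Lemma D, $\varphi$ does not come from $C_r^*(G)$, so $H^\infty(G)\not\subset C_r^*(G)$. $\blacksquare$
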